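# Tagged conditions and continuous functions in the codes

## 1. The sets $A^\alpha$ and finite conditions about them

$\Sigma^0_k,\Pi^0_k$ ($k\ge1$) are the boldface Borel pointclasses: $\Sigma^0_1$ means open, $\Pi^0_k$ sets are the complements of $\Sigma^0_k$ sets, and $\Sigma^0_{k+1}$ sets are the countable unions of $\Pi^0_k$ sets. For a finite sequence $\sigma$ we write $|\sigma|$ for its length, $\sigma t$ for $\sigma$ with the entry $t$ appended, and $\varepsilon$ for the empty sequence.

Fix integers $2\le m\le n$ and a nonempty compact metrizable space $Y$ with a countable basis $(U_i)_{i\in\omega}$ such that $U_0=\emptyset$. Put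
$$\mathrm{Seq}=\omega^{\le m-2},\qquad \Theta=\omega^{m-2},\qquad \Lambda=\Theta\times\omega .$$
$\Lambda$ is a countable discrete set; its elements are called *letters*.

**Definition 1 (test sets).** For $\alpha\in\Lambda^\omega$ let
$$Q^\alpha_\sigma=\bigcup\{U_i:\exists r\ \alpha(r)=(\sigma,i)\}\ \ (|\sigma|=m-2),\qquad Q^\alpha_\sigma=\bigcup_{t}(Y\setminus Q^\alpha_{\sigma t})\ \ (|\sigma|<m-2),$$
and $A^\alpha=Y\setminus Q^\alpha_\varepsilon$.

So $\alpha$ is a list of instructions: the letter $(\sigma,i)$ says "put $U_i$ into $Q_\sigma$". For $m=2$ the only index is $\varepsilon$, and $A^\alpha$ is the closed set left after removing the listed open sets. For $m=3$ the sets $Q^\alpha_{(t)}$ are open and $A^\alpha=\bigcap_tQ^\alpha_{(t)}$. For $m=4$, $A^\alpha=\bigcap_t\bigcup_{t'}(Y\setminus Q^\alpha_{(t,t')})$. In general $A^\alpha$ is $\Pi^0_{m-1}$.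

We want to make finite promises about $\alpha$. A *tag* $\sigma$ at a point $y$ stands for the promise $y\notin Q^\alpha_\sigma$. If $y\notin Q^\alpha_{\sigma t}$ then $y\in Q^\alpha_\sigma$, so the tags $\sigma$ and $\sigma t$ at one point contradict each other. Call two elements of $\mathrm{Seq}$ *adjacent* if one is an immediate one-point extension of the other.

**Definition 2 (tag functions).** A *tag function* $L$ has a finite domain $\operatorname{dom}L\subseteq Y$ and assigns to each $y\in\operatorname{dom}L$ a finite set $L(y)\subseteq\mathrm{Seq}$, possibly empty, without adjacent elements. Put $L(y)=\emptyset$ for $y\notin\operatorname{dom} L$, and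
$$\partial L=\{(y,\sigma):\sigma\in L(y),\ |\sigma|=m-2\}.$$
$L'\supseteq L$ means $L'(y)\supseteq L(y)$ for all $y\in Y$.

Only the tags in $\partial L$ speak directly about letters. They restrict letters in two slightly different ways.

**Definition 3 (respect and validity).** Let $s\in\Lambda^{<\omega}$, $s\subseteq s'\in\Lambda^{<\omega}\cup\Lambda^\omega$, and let $a\subseteq Y\times\Theta$ be finite. Then $s'$ *respects $a$ beyond $s$* if for all $r\ge|s|$ in the domain of $s'$ and all $(y,\sigma)\in a$: $s'(r)=(\sigma,i)$ implies $y\notin\overline{U_i}$. A tag function $L$ is *valid for $s$* if for all $(y,\sigma)\in\partial L$: $s(r)=(\sigma,i)$ implies $y\notin U_i$.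

Example: $Y=[0,1]$, $m=2$, $U_5=[0,\tfrac12)$, and $s$ the one-letter sequence with letter $(\varepsilon,5)$. The tag function $\tfrac12\mapsto\{\varepsilon\}$ is valid for $s$, since $\tfrac12\notin U_5$. But $s$ does not respect $\{(\tfrac12,\varepsilon)\}$ beyond $\emptyset$, since $\tfrac12\in\overline{U_5}$. The asymmetry is deliberate: both "valid" and "does *not* respect" are closed conditions on the tagged points, and Section 8 needs exactly this. We record two facts.

* Letters $(\sigma,0)$ respect everything, since $\overline{U_0}=\emptyset$.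
* If $L$ is valid for $s$, and $s'\supseteq s$ respects $\partial L$ beyond $s$, then $L$ is valid for $s'$. $\quad(\ast)$

**Definition 4 (conditions).** Fix a countable set $C\subseteq Y$; it will be chosen in Section 5. A *condition* is a triple $p=(s,a,L)$ with $s\in\Lambda^{<\omega}$, $a\subseteq C\times\Theta$ finite, and $L$ a tag function valid for $s$. For conditions, $(s',a',L')\le(s,a,L)$ means: $s'\supseteq s$, $a'\supseteq a$, $L'\supseteq L$, and $s'$ respects $a\cup\partial L$ beyond $s$.

This relation is transitive: if $p''\le p'\le p$, the letters of $s''$ beyond $s$ lie either in $s'$, where they respect $a\cup\partial L$, or beyond $s'$, where they respect the larger set $a'\cup\partial L'$.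

**What this is for.** Let $f:\mathcal X\to Y$ be a map under which preimages of $\Sigma^0_m$ sets are $\Sigma^0_n$. Then $f^{-1}[A^\alpha]$ is a countable union of $\Pi^0_{n-1}$ sets $H_{(l)}(\alpha)$. Suppose that a condition $p=(s,a,L)$ already guarantees $x\in H_{(l)}(\alpha)$. Then it guarantees $f(x)\in A^\alpha$. If the point $f(x)$ did not carry the tag $\varepsilon$, we could (with small exceptions) continue $s$ so that $f(x)\notin A^\alpha$. So the tag $\varepsilon$ must sit exactly at $f(x)$: a finite condition is forced to know $f(x)$. We shall turn this around and compute $f(x)$ from $x$ as the only place where the tag can sit. The tagged points range over compact sets, so the search for them costs no complexity.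

## 2. Codes for Borel sets, and the theorems

Let $\mathcal N=\omega^\omega$. Fix a bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$ and put $(\alpha)_t(s)=\alpha(\langle t,s\rangle)$. For a Polish space $Z$ fix a countable basis $(N(Z,s))_{s\in\omega}$ and define $G^Z_k\subseteq\mathcal N\times Z$ by
$$G^Z_1(\alpha,z)\iff\exists t\,[\alpha(t)>0\ \&\ z\in N(Z,\alpha(t)-1)],\qquad G^Z_{k+1}(\alpha,z)\iff\exists t\,\neg G^Z_k((\alpha)_t,z).$$
Then $G^Z_k\in\Sigma^0_k$, and the $\Sigma^0_k$ subsets of $Z$ are exactly the sections $(G^Z_k)_\alpha=\{z:G^Z_k(\alpha,z)\}$. We call $\alpha$ a *$\Sigma^0_k$-code* of $(G^Z_k)_\alpha$. For instance, the constant sequence $0$ is a $\Sigma^0_1$-code of $\emptyset$ and a $\Sigma^0_2$-code of $Z$.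

Let $\mathcal X,\mathcal Y$ be Polish, $f:\mathcal X\to\mathcal Y$ and $m,n\ge1$. Write $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ if $f^{-1}[A]\in\Sigma^0_n(\mathcal X)$ for every $A\in\Sigma^0_m(\mathcal Y)$. This condition is *satisfied with a continuous function in the codes* if there is a continuous $u:\mathcal N\to\mathcal N$ with
$$G^{\mathcal Y}_m(\alpha,f(x))\iff G^{\mathcal X}_n(u(\alpha),x)\qquad(\alpha\in\mathcal N,\ x\in\mathcal X),\tag{1}$$
so that $u(\alpha)$ is a $\Sigma^0_n$-code of $f^{-1}[(G^{\mathcal Y}_m)_\alpha]$. It is satisfied with a *Borel-measurable* function in the codes if (1) holds with a Borel $u$. A map $f$ is *$\Sigma^0_n$-measurable* if $f^{-1}[\Sigma^0_1]\subseteq\Sigma^0_n$; the same definition is used for restrictions of $f$ to subspaces.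

The extended abstract "Uniformity Functions in Descriptive Set Theory" poses as an open question: for $2\le m\le n$, is $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ always satisfied with a continuous function in the codes? The following facts are quoted.

* (i) If $f$ is $\Sigma^0_n$-measurable, then the condition $f^{-1}[\Sigma^0_1]\subseteq\Sigma^0_n$ is satisfied with a continuous function in the codes.
* (ii) (Kihara) Conjecture 2.1 says: for $2\le m\le n$, every $f$ with $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$ admits $\Pi^0_{n-1}$ sets $X_i$ ($i\in\omega$) with $\mathcal X=\bigcup_iX_i$ and each $f\upharpoonright X_i$ $\Sigma^0_{n-m+1}$-measurable. For $2\le m\le n<2m-1$, the functions satisfying this conjecture at $(n,m)$ are exactly those for which the inclusion is satisfied with a continuous function in the codes.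
* (iii) (Gregoriades–Kihara–Ng) Whenever $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$, the condition is satisfied with a Borel-measurable function in the codes.

**Theorem A.** If $2\le m\le n$ and $f:\mathcal X\to\mathcal Y$ satisfies $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$, then the condition is satisfied with a continuous function in the codes.

**Theorem B.** Under the same hypothesis there are $\Pi^0_{n-1}$ sets $X_i$ $(i\in\omega)$ with $\mathcal X=\bigcup_iX_i$ and each $f\upharpoonright X_i$ $\Sigma^0_{n-m+1}$-measurable.

**Theorem C.** (a) For $2\le m\le n$ the following are equivalent: the inclusion $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$; the inclusion with a continuous function in the codes; the decomposition of Theorem B. (b) The range $m\le n$ is optimal: if $m>n\ge1$ and $\mathcal X\neq\emptyset$, then no $f$ satisfies the condition with a continuous function in the codes. Yet the inclusion holds exactly for those $f$ with countable range such that $f^{-1}[B]\in\Sigma^0_n$ for all $B\subseteq\mathcal Y$ (e.g. constant $f$).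

So the answer to the question is yes, and Conjecture 2.1 holds for all $2\le m\le n$. The proof is in ZFC, and its only non-textbook ingredient is fact (iii). If $\mathcal X=\emptyset$, Theorems A and B are trivial (take $u$ constant and $X_i=\emptyset$). From now on $\mathcal X\ne\emptyset$, and $k:=n-m+1\ge1$.

## 3. From decompositions to continuous codes

**Lemma 1.** Let $Z$ be zero-dimensional Polish, $W$ Polish, $R\in\Sigma^0_j(Z\times W)$. There is a continuous $\rho:Z\to\mathcal N$ with $R(z,w)\iff G^W_j(\rho(z),w)$.

*Proof.* Induction on $j$. For $j=1$ write $R=\bigcup_{q\in\omega}O_q\times N(W,s_q)$ with $O_q$ clopen (possibly empty). Put $\rho(z)(q)=s_q+1$ if $z\in O_q$, and $\rho(z)(q)=0$ otherwise. Each coordinate of $\rho$ is continuous because $O_q$ is clopen, and $G^W_1(\rho(z),w)$ says that $z\in O_q$ and $w\in N(W,s_q)$ for some $q$. For $j+1$ write $R=\bigcup_t\neg R_t$ with $R_t\in\Sigma^0_j$, take $\rho_t$ for $R_t$, and let $(\rho(z))_t=\rho_t(z)$. Then $G^W_{j+1}(\rho(z),w)\iff\exists t\,\neg G^W_j(\rho_t(z),w)\iff\exists t\,\neg R_t(z,w)\iff R(z,w)$. ∎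

By Lemma 1 with $Z=\mathcal N$ and $W=\mathcal X$, Theorem A says that the set
$$P=\{(\alpha,x)\in\mathcal N\times\mathcal X:G^{\mathcal Y}_m(\alpha,f(x))\}$$
is $\Sigma^0_n$. The hypothesis only says that every section $P_\alpha$ is $\Sigma^0_n$. Two cases by hand:

*Continuous $f$.* $P$ is the preimage of $G^{\mathcal Y}_m$ under the continuous map $(\alpha,x)\mapsto(\alpha,f(x))$, so $P\in\Sigma^0_m\subseteq\Sigma^0_n$.

*Two values.* Let $\mathcal Y=\{0,1\}$ and let $f$ be the characteristic function of a set $S\ne\emptyset,\mathcal X$ such that $S$ and its complement are $\Sigma^0_n$. One would first prepare codes of $\emptyset,S,\mathcal X\setminus S,\mathcal X$ and let $u(\alpha)$ be the right one of the four. This $u$ is not continuous: otherwise $\{\alpha:G^{\mathcal Y}_m(\alpha,0)\}$ would be clopen, and by Lemma 1 (applied to $E\times\mathcal Y$) every $\Sigma^0_m$ set $E\subseteq\mathcal N$ would be a continuous preimage of it, hence clopen. Nevertheless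
$$P=\bigcup_{y\in\{0,1\}}\{\alpha:G^{\mathcal Y}_m(\alpha,y)\}\times f^{-1}[\{y\}]$$
is $\Sigma^0_n$ because $m\le n$. So a continuous $u$ exists: it need not decide which section it is looking at.

**Theorem B implies Theorem A.** The purpose of this step is to compute the class of $P$ piece by piece. Let $X_i$ be as in Theorem B and $f_i=f\upharpoonright X_i$. We claim, by induction on $j\ge1$: if $R\in\Sigma^0_j(\mathcal N\times\mathcal Y)$, then
$$\{(\alpha,x)\in\mathcal N\times X_i:R(\alpha,f(x))\}\in\Sigma^0_{k+j-1}(\mathcal N\times X_i).$$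
For $j=1$ write $R=\bigcup_qO_q\times N_q$ with $O_q,N_q$ open; the set is $\bigcup_qO_q\times f_i^{-1}[N_q]$, and each $f_i^{-1}[N_q]$ is $\Sigma^0_k(X_i)$. For $j+1$ write $R=\bigcup_t\neg R_t$ with $R_t\in\Sigma^0_j$; the set is a countable union of complements of $\Sigma^0_{k+j-1}$ sets, so it is $\Sigma^0_{k+j}$. Now take $R=G^{\mathcal Y}_m$. Since $k+m-1=n$, the set $P\cap(\mathcal N\times X_i)$ is the intersection of a $\Sigma^0_n$ subset of $\mathcal N\times\mathcal X$ with the $\Pi^0_{n-1}$ set $\mathcal N\times X_i$, hence $\Sigma^0_n$. So $P=\bigcup_iP\cap(\mathcal N\times X_i)$ is $\Sigma^0_n$, and Lemma 1 yields $u$. ∎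

It remains to prove Theorem B.

## 4. What category in the product topology sees

**Step 1: compact target.** We want a compact target for the sake of Section 8. Embed $\mathcal Y$ in a compact metrizable space $Y$. If $A\in\Sigma^0_m(Y)$, then $A\cap\mathcal Y\in\Sigma^0_m(\mathcal Y)$, so $f^{-1}[A]=f^{-1}[A\cap\mathcal Y]\in\Sigma^0_n$; thus $f:\mathcal X\to Y$ satisfies the hypothesis. Conversely, the conclusion of Theorem B for $f:\mathcal X\to Y$ gives it for $f:\mathcal X\to\mathcal Y$, because open sets of $\mathcal Y$ are traces of open sets of $Y$. So from now on $f:\mathcal X\to Y$, and $Y$ is the space of Section 1.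

**Step 2: Borel codes for the preimages of the test sets.** For $|\sigma|=m-2$ the set $\{(\alpha,y):y\in Q^\alpha_\sigma\}$ is open in $\Lambda^\omega\times Y$. Going up the tree, $\{(\alpha,y):y\in Q^\alpha_\varepsilon\}$ is $\Sigma^0_{m-1}$, so $\{(\alpha,y):y\in A^\alpha\}$ is $\Pi^0_{m-1}$, hence $\Sigma^0_m$. By Lemma 1 there is a continuous $\rho:\Lambda^\omega\to\mathcal N$ with $A^\alpha=(G^Y_m)_{\rho(\alpha)}$. Fact (iii) gives a Borel $u$ for $f$. Put $v=u\circ\rho:\Lambda^\omega\to\mathcal N$, a Borel map with
$$f(x)\in A^\alpha\iff G^{\mathcal X}_n(v(\alpha),x).\tag{2}$$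

**Step 3: unfolding $G_n$.** For $\tau\in\omega^i$ with $1\le i\le n-1$ let $(v(\alpha))_\tau$ be the iterated section, so $(v(\alpha))_{\tau t}=((v(\alpha))_\tau)_t$, and put
$$H_\tau(\alpha)=\{x:\neg G^{\mathcal X}_{n-i}((v(\alpha))_\tau,x)\}.$$
The definition of the universal sets and (2) give:

* (H0) $f^{-1}[A^\alpha]=\bigcup_lH_{(l)}(\alpha)$;
* (H1) if $|\tau|<n-1$: $x\in H_\tau(\alpha)\iff\forall t\ x\notin H_{\tau t}(\alpha)$;
* (H2) if $|\tau|=n-1$: $x\in H_\tau(\alpha)$ iff there are no $t,e$ with $(v(\alpha))_\tau(t)=e+1$ and $x\in N(\mathcal X,e)$.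

For $|\tau|=n-1$ let $\nu(\tau,t)\in\omega$ be the index with $(v(\alpha))_\tau(t)=v(\alpha)(\nu(\tau,t))$ for all $\alpha$. For $n=2$, for example, $\tau=(l)$ and $\nu(\tau,t)=\langle l,t\rangle$.

**The obvious attempt.** A Borel map is continuous on a comeager set, so on a comeager set of $\alpha$ each value $v(\alpha)(M)$ is decided by a finite initial segment of $\alpha$. One would like to read off $f$ from this. But a comeager set of $\alpha\in\Lambda^\omega$ consists of surjections onto $\Lambda$ (each letter occurs on an open dense set). For surjective $\alpha$ all $Q^\alpha_\sigma$ with $|\sigma|=m-2$ equal $Y$, and going up the tree $A^\alpha=\emptyset$ if $m$ is even, $A^\alpha=Y$ if $m$ is odd. The preimage $f^{-1}[A^\alpha]$ is then $\emptyset$ or $\mathcal X$, and nothing about $f$ is left. We need a topology in which one can promise *not* to use certain letters; a useful promise is of the form "$y$ stays outside $Q_\sigma$", and there are uncountably many points $y$. So the new topology will have uncountably many basic sets, and the task is to keep countability where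 it matters.

## 5. A finer topology on $\Lambda^\omega$, and the countable set $C$

Let $\mathbb K$ be the set of pairs $(s,a)$ with $s\in\Lambda^{<\omega}$ and $a\subseteq Y\times\Theta$ finite. Put
$$[s,a]=\{\alpha\in\Lambda^\omega:\alpha\supseteq s,\ \alpha\text{ respects }a\text{ beyond }s\},$$
which is nonempty: continue $s$ with letters $(\sigma,0)$. Write $(s',a')\le(s,a)$ if $s'\supseteq s$, $a'\supseteq a$ and $s'$ respects $a$ beyond $s$. This relation is transitive, and $(s',a')\le(s,a)$ implies $[s',a']\subseteq[s,a]$.

If $|s|\le|s'|$ and $\alpha\in[s,a]\cap[s',a']$, then $s'\supseteq s$ and $s'$ (a part of $\alpha$) respects $a$ beyond $s$; hence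
$$[s,a]\cap[s',a']=[s',a\cup a'].\tag{3}$$
So the sets $[s,a]$ form a base of a topology $\mathcal T$ on $\Lambda^\omega$. It refines the product topology, since the sets $[s,\emptyset]$ are the usual basic sets.

**Lemma 2.** (1) Every pairwise disjoint family of basic sets $[s,a]$ is countable. (2) Nonempty $\mathcal T$-open sets are not $\mathcal T$-meager. (3) For every set $D$ that is Borel in the product topology there is a $\mathcal T$-open $O$ with $D\triangle O$ $\mathcal T$-meager.

*Proof.* (1) $[s,a]\cap[s,a']=[s,a\cup a']\neq\emptyset$, so a disjoint family has at most one member with a given stem $s$, and there are countably many stems.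

(2) Let $[s_0,a_0]$ and $\mathcal T$-dense open sets $D_j$ $(j\in\omega)$ be given. Given $(s_j,a_j)$, pick $\beta\in D_j\cap[s_j,a_j]$ and a basic $[s',a']\ni\beta$ inside $D_j$. Put $s_{j+1}=\beta\upharpoonright M$ with $M\ge\max(|s_j|,|s'|,j)$ and $a_{j+1}=a_j\cup a'$. Since $\beta$ respects $a_j$ beyond $s_j$ and $a'$ beyond $s'$, we have $(s_{j+1},a_{j+1})\le(s_j,a_j)$ and $(s_{j+1},a_{j+1})\le(s',a')$, so $[s_{j+1},a_{j+1}]\subseteq D_j$. By transitivity the point $\bigcup_js_j\in\Lambda^\omega$ lies in all $[s_j,a_j]$, hence in $[s_0,a_0]\cap\bigcap_jD_j$.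

(3) In any topological space the sets $D$ for which some open $O$ has $D\triangle O$ meager form a $\sigma$-algebra containing the open sets. Countable unions are clear. For complements: the complement of $D$ differs by a meager set from the closed complement of $O$, and a closed set differs from its interior by a nowhere dense set. Since $\mathcal T$ refines the product topology, this $\sigma$-algebra contains all Borel sets of the product topology. ∎

The next lemma replaces "finite initial segments decide $v(\alpha)(M)$". Its point is that countably many basic sets suffice.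

**Lemma 3.** There are countable $\mathcal A_j\subseteq\mathbb K$ $(j\in\omega)$ with each $\bigcup_{p\in\mathcal A_j}[p]$ $\mathcal T$-dense, and for each $M\in\omega$ an index $j(M)$ and $e_M:\mathcal A_{j(M)}\to\omega$, such that if $\alpha\in\mathcal G:=\bigcap_j\bigcup_{p\in\mathcal A_j}[p]$ and $\alpha\in[p]$ with $p\in\mathcal A_{j(M)}$, then $v(\alpha)(M)=e_M(p)$.

*Proof.* The set $D_{M,e}=\{\alpha:v(\alpha)(M)=e\}$ is Borel. By Lemma 2(3) there are a $\mathcal T$-open $O_{M,e}$ and closed nowhere dense $F_{M,e,q}$ $(q\in\omega)$ with $D_{M,e}\triangle O_{M,e}\subseteq\bigcup_qF_{M,e,q}$. For fixed $M$ the set $\bigcup_eO_{M,e}$ is dense: since $\bigcup_eD_{M,e}=\Lambda^\omega$, an open set disjoint from it is covered by the meager sets $D_{M,e}\setminus O_{M,e}$, hence is empty by Lemma 2(2).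

Take a maximal disjoint family of basic sets each contained in some $O_{M,e}$. Its union is dense: a nonempty open set meets some $O_{M,e}$, so contains a basic set inside $O_{M,e}$, which by maximality meets a member of the family. By Lemma 2(1) the family is countable. Let $\mathcal A_{j(M)}$ consist of one pair $p$ for each member, and let $e_M(p)$ be some $e$ with $[p]\subseteq O_{M,e}$. For each $F_{M,e,q}$ add a further $\mathcal A_j$: pairs representing a maximal disjoint family of basic sets disjoint from $F_{M,e,q}$. It is countable with dense union in the same way, since the complement of $F_{M,e,q}$ is open and dense.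

If $\alpha\in\mathcal G\cap[p]$ with $p\in\mathcal A_{j(M)}$ and $e=e_M(p)$, then $\alpha\in O_{M,e}$ and $\alpha\notin\bigcup_qF_{M,e,q}$, so $\alpha\in D_{M,e}$. ∎

**Choice of $C$.** Let $C\subseteq Y$ be the countable set of points occurring as first coordinates of elements of $a$, for $(s,a)\in\bigcup_j\mathcal A_j$. This is the set $C$ of Definition 4.

For a condition $(s,a,L)$ and $p'\in\mathbb K$ write $(s,a,L)\le p'$ if $(s,a)\le p'$ in $\mathbb K$. If $q\le p\le p'$ with conditions $q,p$, then $q\le p'$. We note:

**(D1)** For each condition $p=(s,a,L)$ and each $j$ there are $q\le p$ and $p'\in\mathcal A_j$ with $q\le p'$. Indeed $[s,a\cup\partial L]$ is open and nonempty, so it meets some $[s_0,a_0]$ with $(s_0,a_0)\in\mathcal A_j$. Take $\alpha$ in the intersection and $q=(\alpha\upharpoonright\max(|s|,|s_0|),\,a\cup a_0,\,L)$. By $(\ast)$, $L$ is valid for the new stem; $a\cup a_0\subseteq C\times\Theta$; and $q\le p$, $q\le(s_0,a_0)$ by the choice of $\alpha$.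

The two kinds of promises in $(s,a,L)$ thus play different roles. The promises in $a$ concern only points of the countable set $C$ and come from deciding $v$. The tags in $L$ may sit anywhere in $Y$.

## 6. The relation $p\Vdash_x\tau$

The relation is meant to say "$p$ guarantees $x\in H_\tau(\alpha)$"; it copies the recursion (H1), (H2).

**Definition 5.** Let $x\in\mathcal X$. For $|\tau|=n-1$, call $p'\in\mathbb K$ an *$(x,\tau)$-witness* if for some $t$, with $M=\nu(\tau,t)$, we have $p'\in\mathcal A_{j(M)}$, $e_M(p')>0$ and $x\in N(\mathcal X,e_M(p')-1)$. For $1\le|\tau|\le n-1$ define $p\Vdash_x\tau$ by downward recursion on $|\tau|$: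

* $|\tau|=n-1$: $p\Vdash_x\tau$ iff no condition $q\le p$ is $\le$ an $(x,\tau)$-witness;
* $|\tau|<n-1$: $p\Vdash_x\tau$ iff $q\not\Vdash_x\tau t$ for all $t$ and all $q\le p$.

By transitivity, $q\le p\Vdash_x\tau$ implies $q\Vdash_x\tau$.

**Definition 6.** A descending sequence of conditions $p_i=(s_i,a_i,L_i)$ is *$x$-generic* if $|s_i|\to\infty$ and

* for each $j$ some $p_i$ is $\le$ some $p'\in\mathcal A_j$;
* for each $\tau$ with $1\le|\tau|<n-1$, some $p_i\Vdash_x\tau$, or some $p_i\Vdash_x\tau t$ for some $t$;
* for each $\tau$ with $|\tau|=n-1$, some $p_i\Vdash_x\tau$, or some $p_i$ is $\le$ some $(x,\tau)$-witness.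

It is *below $p$* if $p_0\le p$. We put $\alpha=\bigcup_is_i\in\Lambda^\omega$.

These are countably many requirements, and each can be met below any condition $p$. The first is (D1). For the second, if $p\not\Vdash_x\tau$, then by definition some $q\le p$ and $t$ satisfy $q\Vdash_x\tau t$. For the third, if $p\not\Vdash_x\tau$, then some $q\le p$ is below a witness. Stems can be lengthened with letters $(\sigma,0)$. Meeting the requirements one after another, we find an $x$-generic sequence below every condition.

**Lemma 4 (truth).** If $(p_i)$ is $x$-generic, then $x\in H_\tau(\alpha)\iff\exists i\ p_i\Vdash_x\tau$.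

*Proof.* If $p_i\le p'\in\mathbb K$, then $p_{i'}\le p'$ for all $i'\ge i$, so $\alpha\in[p']$. Hence $\alpha\in\mathcal G$, and by Lemma 3
$$v(\alpha)(M)=e_M(p')\quad\text{whenever }p_i\le p'\in\mathcal A_{j(M)}.\tag{4}$$
We use downward induction on $|\tau|$.

Let $|\tau|=n-1$. Suppose $p_i\Vdash_x\tau$ but $x\notin H_\tau(\alpha)$. By (H2) there are $t,e$ with $v(\alpha)(M)=e+1$ for $M=\nu(\tau,t)$, and $x\in N(\mathcal X,e)$. Some $p_{i'}$ with $i'\ge i$ is $\le$ some $p'\in\mathcal A_{j(M)}$, and $e_M(p')=e+1$ by (4). So $p'$ is an $(x,\tau)$-witness and $p_{i'}\le p_i$ is below it, a contradiction. If no $p_i\Vdash_x\tau$, some $p_i$ is below a witness $p'$, with $t$ and $M$ as in Definition 5. By (4), $v(\alpha)(M)=e_M(p')>0$ and $x\in N(\mathcal X,v(\alpha)(M)-1)$, so $x\notin H_\tau(\alpha)$.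

Let $|\tau|<n-1$. Suppose $p_i\Vdash_x\tau$ but $x\notin H_\tau(\alpha)$. By (H1), $x\in H_{\tau t}(\alpha)$ for some $t$, so by induction some $p_{i'}\Vdash_x\tau t$. Then $p_{\max(i,i')}\le p_i$ and $p_{\max(i,i')}\Vdash_x\tau t$, a contradiction. If no $p_i\Vdash_x\tau$, some $p_i\Vdash_x\tau t$; by induction $x\in H_{\tau t}(\alpha)$, so $x\notin H_\tau(\alpha)$. ∎

## 7. Tags are true, and $f(x)$ must be tagged

A tag $\sigma$ with $|\sigma|=m-2$ is enforced by validity and respect. A shorter tag is only an absence of contradicting tags, so its truth must be arranged.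

**Lemma 5 (tags are true).** Let $y\in Y\setminus C$. Below every condition there is an $x$-generic sequence such that whenever $\sigma\in L_i(y)$ for some $i$, then $y\notin Q^\alpha_\sigma$.

*Proof.* **Step 1: additional requirements.** For each $i$, each $\sigma\in L_i(y)$ with $|\sigma|<m-2$ and each $t$ we demand:

* (r1) if $|\sigma t|=m-2$: some $s_{i'}$ contains a letter $(\sigma t,j)$ with $y\in U_j$;
* (r2) if $|\sigma t|<m-2$: some $L_{i'}(y)$ contains some $\sigma tt'$.

In the construction of the generic sequence we also run through all pairs $(\sigma,t)$, each infinitely often, and act for $(\sigma,t)$ whenever $\sigma$ already lies in the current $L_i(y)$. As the sets $L_i(y)$ increase, every required pair is eventually treated.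

**Step 2: the requirements can be met below any $p=(s,a,L)$ with $\sigma\in L(y)$.**

(r1): $(y,\sigma t)\notin\partial L$, since $\sigma t$ is adjacent to $\sigma\in L(y)$; and $(y,\sigma t)\notin a$, since $a\subseteq C\times\Theta$ and $y\notin C$. So the finitely many $y'$ with $(y',\sigma t)\in a\cup\partial L$ differ from $y$. Pick $U_j\ni y$ whose closure misses all of them, and append $(\sigma t,j)$ to $s$. The new stem respects $a\cup\partial L$ beyond $s$, so by $(\ast)$ we have a condition $\le p$.

(r2): $\sigma t\notin L(y)$ by adjacency. Choose $t'$ so large that no one-point extension of $\sigma tt'$ is in $L(y)$ and no letter $(\sigma tt',j)$ occurs in $s$, and add $\sigma tt'$ to $L(y)$. The sequences adjacent to $\sigma tt'$ are $\sigma t$ and the one-point extensions, so no adjacency arises. Validity holds because no letter with index $\sigma tt'$ occurs in $s$.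

**Step 3: truth,** by downward induction on $|\sigma|$. Let $\sigma\in L_i(y)$. If $|\sigma|=m-2$ and $\alpha(r)=(\sigma,j)$, then $y\notin U_j$: by validity for letters in $s_i$, and by respect for later letters. So $y\notin Q^\alpha_\sigma$. If $|\sigma|<m-2$, we show $y\in Q^\alpha_{\sigma t}$ for every $t$, which gives $y\notin Q^\alpha_\sigma$. For $|\sigma t|=m-2$ this is (r1). Otherwise (r2) gives $t'$ with $\sigma tt'\in L_{i'}(y)$, by induction $y\notin Q^\alpha_{\sigma tt'}$, hence $y\in Q^\alpha_{\sigma t}$. ∎

Say that $y$ *occurs in* $a$ if $(y,\sigma)\in a$ for some $\sigma$.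

**Lemma 6 (the tag at $f(x)$).** Let $p=(s,a,L)\Vdash_x(l)$. If $f(x)\notin C$, or if $m=2$ and $f(x)$ does not occur in $a$, then $\varepsilon\in L(f(x))$.

*Proof.* Let $y=f(x)$ and suppose $\varepsilon\notin L(y)$. We find an $x$-generic sequence below $p$ with $y\in Q^\alpha_\varepsilon$, i.e. $f(x)\notin A^\alpha$. This is a contradiction: every $p_i\le p$ forces $(l)$, so Lemma 4 and (H0) give $x\in H_{(l)}(\alpha)\subseteq f^{-1}[A^\alpha]$.

If $m\ge3$, then $y\notin C$. Choose $t$ so large that no $(t,t')$ is in $L(y)$ and no letter $((t),j)$ occurs in $s$. The sequences adjacent to $(t)$ are $\varepsilon$ and the $(t,t')$, so adding $(t)$ to $L(y)$ gives a condition $q\le p$. A sequence below $q$ as in Lemma 5 has $y\notin Q^\alpha_{(t)}$, so $y\in Q^\alpha_\varepsilon$.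

If $m=2$, then $y$ does not occur in $a$ (when $y\notin C$ this holds because $a\subseteq C\times\Theta$), and $(y,\varepsilon)\notin\partial L$. So we can choose $U_i\ni y$ with $\overline{U_i}$ missing all $z$ with $(z,\varepsilon)\in a\cup\partial L$. Append $(\varepsilon,i)$ to $s$; by $(\ast)$ this is a condition $\le p$. Below it take any $x$-generic sequence. Its $\alpha$ contains the letter $(\varepsilon,i)$, so $y\in Q^\alpha_\varepsilon$. ∎

## 8. Compactness: the complexity of the set of possible tag positions

By Lemma 6, $f(x)$ is visible in any $p\Vdash_x(l)$. But conditions are indexed by uncountably many tag positions, and a union over uncountably many conditions has no reason to be Borel of the right class. The remedy is to treat the tagged points as variables in compact boxes.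

**Definition 7.** Let $\mathcal V=\{\overline{U_i}:i\in\omega\}$. A *shape* is a finite sequence $\lambda=((V_1,T_1),\dots,(V_r,T_r))$, $r\ge0$, with pairwise disjoint $V_b\in\mathcal V$ and finite $T_b\subseteq\mathrm{Seq}$ without adjacent elements. Put $|\lambda|=\prod_bV_b$, a compact space (a single point if $r=0$). For $\bar y\in|\lambda|$ let $L(\lambda,\bar y)$ be the tag function $y_b\mapsto T_b$. For $s\in\Lambda^{<\omega}$ and finite $a\subseteq C\times\Theta$ put
$$\mathcal L(s,a,\tau,\lambda;x)=\{\bar y\in|\lambda|:L(\lambda,\bar y)\text{ is valid for }s\text{ and }(s,a,L(\lambda,\bar y))\Vdash_x\tau\}.$$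

There are countably many shapes, and every tag function is some $L(\lambda,\bar y)$: separate its points by disjoint closures of basic sets. Example: for $m=2$ and $\lambda=((V,\{\varepsilon\}))$, $\mathcal L(s,a,(l),\lambda;x)$ is the set of places $y\in V$ where one single tag makes $s$ and $a$ guarantee $x\in H_{(l)}(\alpha)$.

**Lemma 7.** Let $1\le|\tau|\le n-1$ and $h=n-|\tau|$. Then $\mathcal L(s,a,\tau,\lambda;x)$ is compact for every $x$, and for every compact $F\subseteq|\lambda|$ the set $\{x:\mathcal L(s,a,\tau,\lambda;x)\cap F\ne\emptyset\}$ is $\Pi^0_h$.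

*Proof.* Induction on $h$, for all $s,a,\tau,\lambda,F$ simultaneously. Two observations: the set of $\bar y\in|\lambda|$ with $L(\lambda,\bar y)$ valid for $s$ is closed, being given by finitely many conditions $y_b\notin U_e$. For fixed $s'\supseteq s$, the statement "$s'$ does not respect $\partial L(\lambda,\bar y)$ beyond $s$" is closed in $\bar y$, being a finite disjunction of conditions $y_b\in\overline{U_e}$.

**Step 1: $h=1$.** Let $p=(s,a,L)$ be a condition. Some $q\le p$ is below an $(x,\tau)$-witness iff there are $s'\supseteq s$ and a finite $a'$ with $a\subseteq a'\subseteq C\times\Theta$ such that $(s',a')\le$ some $(x,\tau)$-witness and $s'$ respects $a\cup\partial L$ beyond $s$. From left to right take the first two components of $q$; from right to left use $q=(s',a',L)$, a condition by $(\ast)$. There are countably many pairs $(s',a')$. For each of them the set $W_{s',a'}$ of $x$ for which $(s',a')$ is below an $(x,\tau)$-witness is open: it is the union of the sets $N(\mathcal X,e_M(p')-1)$ over all $t$, with $M=\nu(\tau,t)$, and all $p'\in\mathcal A_{j(M)}$ with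 $(s',a')\le p'$ and $e_M(p')>0$. Hence $\bar y\in\mathcal L(s,a,\tau,\lambda;x)$ iff $L(\lambda,\bar y)$ is valid for $s$ and, for every $(s',a')$ as above with $s'$ respecting $a$ beyond $s$: $x\notin W_{s',a'}$, or $s'$ does not respect $\partial L(\lambda,\bar y)$ beyond $s$. So
$$\{(x,\bar y):\bar y\in\mathcal L(s,a,\tau,\lambda;x)\}\text{ is closed in }\mathcal X\times|\lambda|.$$
Its sections are compact, and the projection to $\mathcal X$ of its intersection with $\mathcal X\times F$ is closed, because projections of closed sets along compact sets are closed.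

**Step 2: $h\ge2$, amalgamation.** The purpose is to rewrite "some $q\le p$ forces $\tau t$" so that the tags of $p$ and of $q$ become independent variables. Let $p=(s,a,L)$ be a condition. Then some $q\le p$ has $q\Vdash_x\tau t$ iff there is a condition $(s',a',K)\Vdash_x\tau t$ such that $s'\supseteq s$, $a'\supseteq a$, $s'$ respects $a\cup\partial L$ beyond $s$, and the pointwise union $K\cup L$ has no adjacent elements at any point.

From left to right take $(s',a',K)=q$; here $K\cup L=K$. From right to left put $q=(s',a',K\cup L)$. $K$ is valid for $s'$, and so is $L$ by $(\ast)$, hence so is $K\cup L$. Clearly $q\le p$ and $q\le(s',a',K)$, so $q\Vdash_x\tau t$.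

Let $\Gamma$ be the countable set of tuples $\gamma=(t,s',a',\mu)$ with $t\in\omega$, $s'\supseteq s$, $a\subseteq a'\subseteq C\times\Theta$ finite, $s'$ respecting $a$ beyond $s$, and $\mu$ a shape, with second components $T^\mu_c$. Put $\mathcal L_\gamma(x)=\mathcal L(s',a',\tau t,\mu;x)$, and for $\bar y\in|\lambda|$, $\bar z\in|\mu|$ let $\Phi_\gamma(\bar y,\bar z)$ be the statement

"$s'$ does not respect $\partial L(\lambda,\bar y)$ beyond $s$, or $y_b=z_c$ for some $b,c$ such that $T_b\cup T^\mu_c$ contains adjacent elements".

The second alternative says that $L(\lambda,\bar y)\cup L(\mu,\bar z)$ has adjacent elements at some point: neither tag function has adjacent elements alone, so this can happen only at a common point. Since every $K$ is some $L(\mu,\bar z)$, we obtain: $\bar y\in\mathcal L(s,a,\tau,\lambda;x)$ iff $L(\lambda,\bar y)$ is valid for $s$ and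
$$\Phi_\gamma(\bar y,\bar z)\text{ holds for all }\gamma\in\Gamma\text{ and all }\bar z\in\mathcal L_\gamma(x).\tag{5}$$
$\Phi_\gamma$ is closed in $|\lambda|\times|\mu|$. So $\mathcal L(s,a,\tau,\lambda;x)$ is an intersection of closed sets, hence compact.

**Step 3: $h\ge2$, removing the uncountable quantifier.** In (5), $\bar z$ ranges over an uncountable set that depends on $x$. Compactness reduces this to countably many possibilities. Let $F\subseteq|\lambda|$ be compact and $F'=\{\bar y\in F:L(\lambda,\bar y)\text{ is valid for }s\}$, again compact. By (5), $\mathcal L(s,a,\tau,\lambda;x)\cap F=\emptyset$ iff the relatively open sets $\{\bar y\in F':\neg\Phi_\gamma(\bar y,\bar z)\}$, for $\gamma\in\Gamma$ and $\bar z\in\mathcal L_\gamma(x)$, cover $F'$. By compactness this holds iff there are finitely many (possibly zero) $\gamma_1,\dots,\gamma_g\in\Gamma$ and $\bar z_b\in\mathcal L_{\gamma_b}(x)$ such that $(\bar z_1,\dots,\bar z_g)$ lies in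
$$\Omega=\{(\bar z_b)_b:\neg\exists\bar y\in F'\ \forall b\ \Phi_{\gamma_b}(\bar y,\bar z_b)\}.$$
The complement of $\Omega$ is the projection of a closed set along the compact set $F'$, so $\Omega$ is open in the compact metrizable product $\prod_b|\mu_b|$, where $\mu_b$ is the shape in $\gamma_b$. Hence $\Omega$ is the union of a countable family of boxes $\prod_bF_b$ with $F_b\subseteq|\mu_b|$ compact. A tuple $(\bar z_b)_b\in\Omega$ with all $\bar z_b\in\mathcal L_{\gamma_b}(x)$ exists iff for some box all $\mathcal L_{\gamma_b}(x)$ meet $F_b$. Therefore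
$$\{x:\mathcal L(s,a,\tau,\lambda;x)\cap F=\emptyset\}=\bigcup_{(\gamma_b)}\ \bigcup_{\prod F_b}\ \bigcap_b\{x:\mathcal L_{\gamma_b}(x)\cap F_b\neq\emptyset\},$$
where an empty intersection is $\mathcal X$. By the induction hypothesis, applied to $\tau t$ with $n-|\tau t|=h-1$, this is a countable union of $\Pi^0_{h-1}$ sets, i.e. $\Sigma^0_h$. So the complement is $\Pi^0_h$. ∎

## 9. What one level gives

Fix $s,a$ and a shape $\lambda$ with $r\ge1$ boxes, and consider the $x$ with $f(x)\in V_1\setminus C$ and $\mathcal L(s,a,(l),\lambda;x)\neq\emptyset$. For such $x$ and every $\bar y$ in this set, Lemma 6 says that $f(x)$ is one of the $y_b$, and since the boxes are disjoint, $y_1=f(x)$. So for open $U\subseteq Y$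
$$f(x)\in U\iff\mathcal L(s,a,(l),\lambda;x)\cap\{\bar y\in|\lambda|:y_1\notin U\}=\emptyset,$$
a $\Sigma^0_{n-1}$ condition on $x$ by Lemma 7. For $m=2$ this is the measurability wanted in Theorem B. For $m=n=2$ one sees it directly: by Step 1 of Lemma 7 the set of pairs $(x,\bar y)$ is closed and the $\bar y$ range over a compact space.

For $m\ge3$ this is where the argument stops. We need $\Sigma^0_{n-m+1}$-measurability, and $n-m+1<n-1$. By Lemma 7 we would have to read off $f(x)$ from sets $\mathcal L(\dots,\tau,\dots;x)$ with $|\tau|=m-1$; but Lemma 6 speaks only about $|\tau|=1$.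

The idea is to transport the information down. Suppose $p\Vdash_x\tau$ and $p'\Vdash_x\tau t$. Then there is no common $q\le p,p'$, since such a $q$ would force $\tau t$ below $p$. Assume that stems and promises fit together. Then, by the amalgamation in Step 2 of Lemma 7, the only possible reason is that some common point carries adjacent tags in $p$ and $p'$. If we arrange that all points other than $f(x)$ can never be such a reason, then the distinguished tagged points of $p$ and $p'$ must coincide. So the tags at $f(x)$ have to be handed from one level to adjacent tags at the next.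

## 10. Descending from length $1$ to length $m-1$

Fix $x$ with $y:=f(x)\notin C$. For a condition $p=(s,a,L)$ and $R\subseteq L(y)$ let $p\ominus R$ be $p$ with $L(y)$ replaced by $L(y)\setminus R$. It is a condition, since removing tags preserves validity.

**Lemma 8.** There are conditions $p^i=(s_i,a_i,L^i)$, sequences $\tau_i$ with $|\tau_i|=i$, and sets $\emptyset\ne R_i\subseteq L^i(y)$ $(1\le i\le m-1)$ such that for all $i$: $p^i\Vdash_x\tau_i$; the elements of $R_i$ have length $\le i-1$; $p^i\ominus R_i\not\Vdash_x\tau_i$; and for $i\le m-2$, $\tau_{i+1}$ extends $\tau_i$ by one entry and $p^{i+1}\le p^i\ominus R_i$.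

*Proof.* **Start.** The purpose is to find a condition forcing some $(l)$. Below the condition $(\emptyset,\emptyset,\{y\mapsto\{\varepsilon\}\})$ take a sequence as in Lemma 5. Then $y\notin Q^\alpha_\varepsilon$, so $x\in f^{-1}[A^\alpha]=\bigcup_lH_{(l)}(\alpha)$. By Lemma 4 there are $l$ and a member $p^1=(s_1,a_1,L^1)$ of the sequence with $p^1\Vdash_x\tau_1:=(l)$, and $\varepsilon\in L^1(y)$. Let $R_1=\{\varepsilon\}$. The tag $\varepsilon$ is missing at $y$ in $p^1\ominus R_1$, so $p^1\ominus R_1\not\Vdash_x\tau_1$ by Lemma 6.

**Step from $i$ to $i+1$** ($1\le i\le m-2$). We use the failure of $p^i\ominus R_i$ to go one level down. Since $|\tau_i|=i\le m-2\le n-2<n-1$, the definition of $\Vdash_x$ gives $t_i$ and $p^{i+1}=(s_{i+1},a_{i+1},L^{i+1})\le p^i\ominus R_i$ with $p^{i+1}\Vdash_x\tau_{i+1}:=\tau_it_i$. Let $R_{i+1}$ be the set of elements of $L^{i+1}(y)$ adjacent to an element of $R_i$; they have length $\le i$.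

**Claim:** $p^{i+1}\ominus R_{i+1}\not\Vdash_x\tau_{i+1}$. In particular $R_{i+1}\ne\emptyset$, since $p^{i+1}\Vdash_x\tau_{i+1}$. Suppose the claim fails. We put the removed tags $R_i$ back. Let $L^*$ be $L^{i+1}$ with the value at $y$ replaced by
$$L^*(y)=(L^{i+1}(y)\setminus R_{i+1})\cup R_i .$$
This has no adjacent elements: $R_i\subseteq L^i(y)$ has none, $L^{i+1}(y)$ has none, and no element of $L^{i+1}(y)\setminus R_{i+1}$ is adjacent to an element of $R_i$. The elements of $R_i$ have length $\le i-1\le m-3$, so $\partial L^*\subseteq\partial L^{i+1}$. Hence $q^*=(s_{i+1},a_{i+1},L^*)$ is a condition, and $q^*\le p^{i+1}\ominus R_{i+1}$. By assumption $q^*\Vdash_x\tau_it_i$. Moreover $q^*\le p^i$: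

* $s_{i+1}\supseteq s_i$ and $a_{i+1}\supseteq a_i$ since $p^{i+1}\le p^i\ominus R_i$.
* $L^*\supseteq L^i$. At points other than $y$ this follows from $p^{i+1}\le p^i\ominus R_i$. At $y$, elements of $R_i$ are in $L^*(y)$; elements of $L^i(y)\setminus R_i$ are in $L^{i+1}(y)$ and are not adjacent to elements of $R_i$ (both lie in $L^i(y)$), so they are in $L^{i+1}(y)\setminus R_{i+1}$.
* $s_{i+1}$ respects $a_i\cup\partial L^i$ beyond $s_i$: it respects $a_i$ and the leaf part of the tags of $p^i\ominus R_i$, and removing $R_i$, whose elements have length $\le m-3$, does not change $\partial L^i$.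

This contradicts $p^i\Vdash_x\tau_i$. ∎

For $m=2$ only the start is used. We now forget the exact tag positions and keep countable information.

**Boxes.** Take $p^i,\tau_i,R_i$ as in Lemma 8. For every $z\in\bigcup_i\operatorname{dom}L^i$ choose $V(z)\in\mathcal V$ with $z\in V(z)$, pairwise disjoint, so small that $V(z)$ is disjoint from each $\overline{U_e}$ not containing $z$ such that some letter $(\sigma,e)$ occurs in some $s_i$, and such that $V(y)$ contains no point occurring in $a_1$. This is possible since only finitely many closed sets not containing $z$ must be avoided; $y$ does not occur in $a_1$ because $y\notin C$. As $R_i\neq\emptyset$, $y\in\operatorname{dom}L^i$ for all $i$. Let $\lambda^i=((V^i_b,T^i_b))_{1\le b\le r_i}$ be the shape of $L^i$ with these boxes, $y$ listed first, so $V^i_1=V(y)$. Then for $1\le i\le m-2$: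

* (d1) $s_{i+1}$ respects $a_i$ beyond $s_i$, and respects $\partial L(\lambda^i,\bar y)$ beyond $s_i$ for *every* $\bar y\in|\lambda^i|$;
* (d2) for $(b,c)\neq(1,1)$: $V^i_b\cap V^{i+1}_c=\emptyset$, or $T^i_b\cup T^{i+1}_c$ has no adjacent elements;

and moreover

* (d3) $V^1_1$ contains no point occurring in $a_1$.

For (d1): the first half is part of $p^{i+1}\le p^i\ominus R_i$. For the second, let $(z,\sigma)\in\partial L^i$ and let $(\sigma,e)$ be a letter of $s_{i+1}$ beyond $s_i$. As seen in the proof of Lemma 8, $s_{i+1}$ respects $\partial L^i$ beyond $s_i$, so $z\notin\overline{U_e}$ and $V(z)\cap\overline{U_e}=\emptyset$; thus every position of the tag in $V(z)$ is respected. For (d2): if the boxes meet, they belong to the same point $z$, and $z\ne y$ because $(b,c)\ne(1,1)$. Then $T^i_b=L^i(z)\subseteq L^{i+1}(z)=T^{i+1}_c$, which has no adjacent elements. (d3) was arranged.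

**Definition 8.** A *datum* is any $d=(s_i,a_i,\tau_i,\lambda^i)_{1\le i\le m-1}$ with $s_i\in\Lambda^{<\omega}$, $a_i\subseteq C\times\Theta$ finite, $|\tau_i|=i$, shapes $\lambda^i$ with $r_i\ge1$, each $\tau_{i+1}$ a one-point extension of $\tau_i$, $s_{i+1}\supseteq s_i$, $a_{i+1}\supseteq a_i$, and (d1)–(d3). Write $\mathcal L^d_i(x)=\mathcal L(s_i,a_i,\tau_i,\lambda^i;x)$.

There are countably many data, because $C$, $\Lambda$, $\Theta$ and the set of shapes are countable. The construction above shows:
$$\text{if }f(x)\notin C,\text{ there is a datum }d\text{ with }f(x)\in V^1_1\text{ and }\mathcal L^d_i(x)\neq\emptyset\text{ for }1\le i\le m-1.\tag{6}$$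
Indeed the tuple listing $\operatorname{dom}L^i$ lies in $\mathcal L^d_i(x)$, since $p^i\Vdash_x\tau_i$.

**Lemma 9.** Let $d$ be a datum and $\tilde x\in\mathcal X$ arbitrary.

(1) If $\bar y\in\mathcal L^d_i(\tilde x)$ and $\bar z\in\mathcal L^d_{i+1}(\tilde x)$ $(1\le i\le m-2)$, then $z_1=y_1$.

(2) If $\bar y\in\mathcal L^d_1(\tilde x)$, $f(\tilde x)\in V^1_1$, and ($f(\tilde x)\notin C$ or $m=2$), then $y_1=f(\tilde x)$.

*Proof.* (1) Suppose $z_1\ne y_1$. If $y_b=z_c$, then $(b,c)\neq(1,1)$ and $V^i_b\cap V^{i+1}_c\ne\emptyset$, so $T^i_b\cup T^{i+1}_c$ has no adjacent elements by (d2). Hence $L^*=L(\lambda^i,\bar y)\cup L(\lambda^{i+1},\bar z)$ has no adjacent elements at any point. $L(\lambda^i,\bar y)$ is valid for $s_i$, hence for $s_{i+1}$ by (d1) and $(\ast)$; $L(\lambda^{i+1},\bar z)$ is valid for $s_{i+1}$. So $q=(s_{i+1},a_{i+1},L^*)$ is a condition. By (d1), $q\le(s_i,a_i,L(\lambda^i,\bar y))$, and clearly $q\le(s_{i+1},a_{i+1},L(\lambda^{i+1},\bar z))$. So $q\Vdash_{\tilde x}\tau_{i+1}$, which contradicts $(s_i,a_i,L(\lambda^i,\bar y))\Vdash_{\tilde x}\tau_i$, as $|\tau_i|=i\le m-2<n-1$.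

(2) If $m=2$, then $f(\tilde x)\in V^1_1$ does not occur in $a_1$ by (d3). So in both cases Lemma 6 applies to $(s_1,a_1,L(\lambda^1,\bar y))\Vdash_{\tilde x}\tau_1$ and gives $\varepsilon\in L(\lambda^1,\bar y)(f(\tilde x))$. Hence $f(\tilde x)=y_b$ for some $b$. Then $f(\tilde x)\in V^1_b\cap V^1_1$, and disjointness of the boxes gives $b=1$. ∎

Lemma 9 holds for all $\tilde x$, not only for the $x$ that produced the datum. This is why countably many data can handle all of $\mathcal X$.

## 11. The countable decomposition: proof of Theorem B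

For a datum $d$ let $B_d=V^1_1\setminus C$ if $m\ge3$, $B_d=V^1_1$ if $m=2$, and
$$D_d=\{x:f(x)\in B_d\}\cap\bigcap_{1\le i\le m-1}\{x:\mathcal L^d_i(x)\neq\emptyset\}.$$

**Step 1: $D_d$ is a countable union of $\Pi^0_{n-1}$ sets.** If $m\ge3$, $B_d$ is a closed set minus a countable set, so $B_d\in\Pi^0_2\subseteq\Sigma^0_3\subseteq\Sigma^0_m$. If $m=2$, $B_d$ is closed, hence $\Sigma^0_2$. So $f^{-1}[B_d]\in\Sigma^0_n$ by hypothesis. The other sets are $\Pi^0_{n-i}\subseteq\Pi^0_{n-1}$ by Lemma 7 with $F=|\lambda^i|$. The intersection of a $\Sigma^0_n$ set with finitely many $\Pi^0_{n-1}$ sets is a countable union of $\Pi^0_{n-1}$ sets.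

**Step 2: $f\upharpoonright D_d$ is $\Sigma^0_{n-m+1}$-measurable.** Let $x\in D_d$. All $\mathcal L^d_i(x)$ are nonempty. Starting with Lemma 9(2) at level $1$ and applying Lemma 9(1) successively, we get $z_1=f(x)$ for every $\bar z\in\mathcal L^d_{m-1}(x)$. Since $\mathcal L^d_{m-1}(x)\ne\emptyset$, for open $U\subseteq Y$ and $x\in D_d$
$$f(x)\in U\iff\mathcal L^d_{m-1}(x)\cap\{\bar z\in|\lambda^{m-1}|:z_1\notin U\}=\emptyset .$$
The set $\{\bar z\in|\lambda^{m-1}|:z_1\notin U\}$ is compact and $|\tau_{m-1}|=m-1$, so by Lemma 7 the right side is a $\Sigma^0_{n-m+1}$ condition on $x$. The same measurability holds for the restriction of $f$ to each of the $\Pi^0_{n-1}$ pieces of $D_d$ from Step 1.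

**Step 3: covering $\mathcal X$.** By (6) every $x$ with $f(x)\notin C$ lies in some $D_d$. For $c\in C$ the set $\{c\}$ is closed, hence $\Sigma^0_m$, so $f^{-1}[\{c\}]$ is $\Sigma^0_n$, a countable union of $\Pi^0_{n-1}$ sets on which $f$ is constant. As $C$ and the set of data are countable, all these pieces together form the required sequence $(X_i)_{i\in\omega}$. This proves Theorem B, and with Section 3 also Theorem A. $\blacksquare$

## 12. Equivalence for $m\le n$ and collapse for $m>n$: proof of Theorem C

**Part (a).** Inclusion implies decomposition by Theorem B. Decomposition implies the inclusion with a continuous function in the codes by Section 3, where only the decomposition was used. Finally, (1) says $f^{-1}[(G^{\mathcal Y}_m)_\alpha]=(G^{\mathcal X}_n)_{u(\alpha)}$, and every $\Sigma^0_m$ set is some $(G^{\mathcal Y}_m)_\alpha$, so the inclusion follows. In particular Conjecture 2.1 holds for all $2\le m\le n$, and the equivalence in (ii) holds without the restriction $n<2m-1$.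

**Part (b).** Let $m>n\ge1$ and $\mathcal X\ne\emptyset$. We use the classical hierarchy theorem: in an uncountable Polish space there are $\Sigma^0_m$ sets that are not $\Sigma^0_n$.

**Step 1: no continuous function in the codes.** Suppose $u$ is continuous with (1). Fix $x\in\mathcal X$ and put $y=f(x)$. Then $\{\alpha:G^{\mathcal Y}_m(\alpha,y)\}=\{\alpha:G^{\mathcal X}_n(u(\alpha),x)\}$ is $\Sigma^0_n(\mathcal N)$, as a continuous preimage of a section of $G^{\mathcal X}_n$. Take $E\in\Sigma^0_m(\mathcal N)\setminus\Sigma^0_n(\mathcal N)$. Lemma 1 applied to $E\times\mathcal Y$ gives a continuous $\rho$ with $z\in E\iff G^{\mathcal Y}_m(\rho(z),y)$. So $E$ is a continuous preimage of a $\Sigma^0_n$ set, hence $\Sigma^0_n$, a contradiction.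

**Step 2: the easy half of the characterization.** If all $f^{-1}[B]$, $B\subseteq\mathcal Y$, are $\Sigma^0_n$, the inclusion is trivial.

**Step 3: the inclusion forces countable range.** Assume $f^{-1}[\Sigma^0_m]\subseteq\Sigma^0_n$. As $m\ge2$, preimages of open sets are Borel, so $f$ is Borel. Suppose $f[\mathcal X]$ is uncountable; we look for a Cantor set on which $f$ is a homeomorphism. Refine the topology of $\mathcal X$ to a Polish one making $f$ continuous (Kechris, *Classical Descriptive Set Theory*, 13.11), and let $\mathcal X'$ be the resulting space. Choose an uncountable $S\subseteq\mathcal X'$ with $f\upharpoonright S$ injective. Discard the points of $S$ having a neighborhood that meets $S$ in a countable set; by second countability they are countably many. Every neighborhood of a remaining point still contains uncountably many remaining points, so we may assume that $S$ is nonempty without isolated points.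

Build nonempty open $W_w\subseteq\mathcal X'$ $(w\in2^{<\omega})$ meeting $S$, with $\overline{W_{w0}},\overline{W_{w1}}\subseteq W_w$, diameters (in a complete metric) at most $2^{-|w|}$, and $f[\overline{W_{w0}}]\cap f[\overline{W_{w1}}]=\emptyset$. Given $W_w$, take two different points of $S\cap W_w$. Their $f$-values differ, so they have disjoint open neighborhoods, and by continuity of $f$ small balls around the two points serve as $W_{w0},W_{w1}$. For each branch the sets $\overline{W_w}$ along it meet in one point; let $P$ be the set of these points. It is a Cantor set, and $f$ is injective on $P$, since different branches split at some $w$.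

The identity from $P$ with the topology of $\mathcal X'$ to $P$ with the topology of $\mathcal X$ is a continuous bijection from a compact space to a Hausdorff space, so the two topologies agree on $P$. Likewise $f\upharpoonright P$ is a homeomorphism onto the compact set $f[P]$. Take $E\subseteq P$ in $\Sigma^0_m(P)\setminus\Sigma^0_n(P)$. Then $f[E]\in\Sigma^0_m(f[P])$. Since $f[P]$ is closed in $\mathcal Y$ and $m\ge2$, $f[E]$ is the intersection of a $\Sigma^0_m(\mathcal Y)$ set with a closed set, so $f[E]\in\Sigma^0_m(\mathcal Y)$. By the inclusion $f^{-1}[f[E]]\in\Sigma^0_n(\mathcal X)$, and $E=P\cap f^{-1}[f[E]]$ by injectivity of $f$ on $P$. So $E\in\Sigma^0_n(P)$, a contradiction. Hence $f[\mathcal X]$ is countable.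

**Step 4: all preimages are $\Sigma^0_n$.** For any $B\subseteq\mathcal Y$ the countable set $B\cap f[\mathcal X]$ is $\Sigma^0_2\subseteq\Sigma^0_m$, so $f^{-1}[B]=f^{-1}[B\cap f[\mathcal X]]\in\Sigma^0_n$. $\blacksquare$
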